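\title{$\mathbb{A}^1$-invariance of the connected components of geometric classifying spaces}

\begin{abstract}
Let $G$ be a smooth affine algebraic group over a perfect field $k$. We prove that the Nisnevich sheaf $\pi_0^{\mathbb{A}^1}(B_{gm}G)$ of $\mathbb{A}^1$-connected components of the geometric classifying space of $G$ is $\mathbb{A}^1$-invariant; this is the case of $B_{gm}G$ in a conjecture of Morel. The proof does not compute the sheaf. A gluing argument on the affine line shows that $\pi_0^{\mathbb{A}^1}(\mathcal{X})$ is $\mathbb{A}^1$-invariant as soon as its sections over henselian local rings come from their residue fields, and this holds for $B_{gm}G$ because a $G$-torsor over a henselian local ring is determined by its closed fiber. We also show that $\pi_0^{\mathbb{A}^1}(B_{gm}G)$ is the universal $\mathbb{A}^1$-invariant sheaf under the Nisnevich sheaf of \'etale $G$-torsors, that the two sheaves agree in characteristic $0$, and that they differ for $PGL_p$ in characteristic $p$.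
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is a perfect field and $Sm_k$ is the category of smooth $k$-schemes of finite type with the Nisnevich topology: a family of \'etale maps $U_i\to X$ is a cover if every point $x\in X$ lifts to a point of some $U_i$ with the same residue field. The stalks for this topology are taken at the henselian local rings $\mathcal{O}^h_{X,x}$. A \emph{space} is a simplicial sheaf of sets on $Sm_k$; sheaves of sets, and in particular smooth schemes, are discrete spaces. The $\mathbb{A}^1$-homotopy category $\mathcal{H}(k)$ of Morel and Voevodsky \cite{MV} is obtained from spaces by inverting the $\mathbb{A}^1$-weak equivalences, a class that contains the stalkwise weak equivalences and the projections $X\times\mathbb{A}^1\to X$. For a space $\mathcal{X}$, the sheaf of \emph{$\mathbb{A}^1$-connected components} $\pi_0^{\mathbb{A}^1}(\mathcal{X})$ is the Nisnevich sheaf associated with the presheaf $U\mapsto \operatorname{Hom}_{\mathcal{H}(k)}(U,\mathcal{X})$. A presheaf of sets $\Phi$ on $Sm_k$ is \emph{$\mathbb{A}^1$-invariant} if the projection induces a bijection $\Phi(X)\to\Phi(X\times\mathbb{A}^1)$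 for every $X\in Sm_k$.

The presheaf $U\mapsto \operatorname{Hom}_{\mathcal{H}(k)}(U,\mathcal{X})$ is $\mathbb{A}^1$-invariant by construction, so one expects the same of its sheafification. The expectation has no formal proof. A section of the sheaf over $X\times\mathbb{A}^1$ is represented by homotopy classes on the members of a Nisnevich cover of $X\times\mathbb{A}^1$; these members need not have the form $U\times\mathbb{A}^1$, so the invariance of the presheaf says nothing about them. Morel conjectures \cite[Conjecture 12]{Morel} that $\pi_0^{\mathbb{A}^1}(\mathcal{X})$ is $\mathbb{A}^1$-invariant for every space $\mathcal{X}$, and proposes as a general test, open there though known in several cases, the geometric classifying spaces in the sense of Morel--Voevodsky and Totaro.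

Let $G$ be a smooth affine algebraic $k$-group. Choose a closed embedding $G\subset GL_n$, let $U_m$ be the variety of $n\times m$ matrices of rank $n$, and let $B_m=U_m/G$ be its quotient by left multiplication. Adding a zero column maps $B_m$ to $B_{m+1}$, and the \emph{geometric classifying space} $B_{gm}G$ is the sheaf $\operatorname{colim}_m B_m$. Section~\ref{sec:model} constructs it in detail and shows that it does not depend on the choices, up to isomorphism in $\mathcal{H}(k)$. The question is:

\begin{quote}
\emph{Is $\pi_0^{\mathbb{A}^1}(B_{gm}G)$ an $\mathbb{A}^1$-invariant sheaf for every smooth affine algebraic group $G$ over $k$?}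
\end{quote}

A map $X\to B_m$ pulls the torsor $U_m\to B_m$ back to a $G$-torsor on $X$, so the first guess is that $\pi_0^{\mathbb{A}^1}(B_{gm}G)$ is the Nisnevich sheaf $\mathcal{H}^1_{et}(G)$ associated with $X\mapsto H^1_{et}(X;G)$. There is indeed a natural transformation
\[
\theta_G\colon H^1_{et}(X;G)\to \operatorname{Hom}_{\mathcal{H}(k)}(X,B_{gm}G),
\]
and the induced morphism $\mathcal{H}^1_{et}(G)\to\pi_0^{\mathbb{A}^1}(B_{gm}G)$ is known to be an isomorphism when $G$ is finite of order prime to the characteristic of $k$. For $G=GL_n$, torsors are vector bundles, which are Zariski-locally trivial; so $\mathcal{H}^1_{et}(GL_n)$ is a point, and then so is its quotient $\pi_0^{\mathbb{A}^1}(B_{gm}GL_n)$ (Theorem~\ref{thm:C}(1)). The guess cannot be a route to invariance for all $G$, however, since torsors can vary in families over the affine line.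

\begin{example}\label{ex:AS}
Let $\operatorname{char}k=p>0$, $G=\mathbb{Z}/p$ and $K=k(\alpha)$ with $\alpha$ a variable. The equation $x^p-x=t\alpha$ defines a $G$-torsor on $\mathbb{A}^1_K=\operatorname{Spec}K[t]$, with generator acting by $x\mapsto x+1$. Its fiber at $t=0$ has the point $x=0$ and is trivial. Its fiber at $t=1$ has no $K$-point: if $v$ is the valuation at infinity of $k(\alpha)$ and $\xi\in k(\alpha)$, then $v(\xi^p-\xi)$ is either nonnegative or equal to $p\,v(\xi)$, whereas $v(\alpha)=-1$. An $\mathbb{A}^1$-invariant sheaf takes the same value at $t=0$ and $t=1$ on any section over $\mathbb{A}^1_K$, so $\mathcal{H}^1_{et}(\mathbb{Z}/p)$ is not $\mathbb{A}^1$-invariant.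
\end{example}

The answer to the question is nevertheless positive. In the statements below, the value of a sheaf on a field or on a henselian local ring is the filtered colimit of its values on smooth models (Section~\ref{sec:limits}).

\begin{theorem}\label{thm:A}
Let $k$ be a perfect field, $G$ a smooth affine algebraic $k$-group and $F=\pi_0^{\mathbb{A}^1}(B_{gm}G)$. Then $F$ is $\mathbb{A}^1$-invariant. Moreover, $F(X)\to F(k(X))$ is injective for every connected $X\in Sm_k$, and $F(\mathcal{O}^h_{X,x})\to F(\kappa(x))$ is bijective for every point $x$ of every $X\in Sm_k$.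
\end{theorem}

The proof isolates one property of $F$. For a finitely generated field extension $L/k$, let $L\{t_1,\dots,t_n\}$ be the henselization of $L[t_1,\dots,t_n]$ at the origin. A space $\mathcal{X}$ with $F=\pi_0^{\mathbb{A}^1}(\mathcal{X})$ \emph{satisfies} (Rig) if
\begin{itemize}
\item[(Rig)] for all finitely generated $L/k$ and all $n\ge 0$, the map $F(L)\to F(L\{t_1,\dots,t_n\})$ is surjective.
\end{itemize}
Every ring $\mathcal{O}^h_{X,x}$ is of the form $L\{t_1,\dots,t_n\}$ with $L=\kappa(x)$ (Lemma~\ref{lem:coord}), so (Rig) says that every germ of $F$ is ``constant'' near its point.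

\begin{theorem}\label{thm:B}
Let $\mathcal{X}$ be a space over a perfect field $k$ that satisfies \textup{(Rig)}, and let $F=\pi_0^{\mathbb{A}^1}(\mathcal{X})$. Then $F$ is $\mathbb{A}^1$-invariant, and $F(X)\to F(k(X))$ is injective for every connected $X\in Sm_k$.
\end{theorem}

The third result measures how far the first guess is from the truth. It is not used in the proof of Theorem~\ref{thm:A}. For a sheaf $T$, let $S(T)$ be the Nisnevich sheaf associated with the presheaf $U\mapsto\operatorname{coeq}\bigl(T(U\times\mathbb{A}^1)\rightrightarrows T(U)\bigr)$, where the two maps are the restrictions at $0$ and $1$; there is a canonical epimorphism $T\to S(T)$.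

\begin{theorem}\label{thm:C}
Let $G$ and $F$ be as in Theorem~\ref{thm:A} and $H=\mathcal{H}^1_{et}(G)$.
\begin{itemize}
\item[(1)] The morphism $H\to F$ is an epimorphism, and it is the universal morphism from $H$ to an $\mathbb{A}^1$-invariant sheaf. Explicitly, $F=\operatorname{colim}_n S^n(H)$.
\item[(2)] The following are equivalent: \textup{(a)} $H\to F$ is an isomorphism; \textup{(b)} $H$ is $\mathbb{A}^1$-invariant; \textup{(c)} for every finitely generated field extension $K/k$ and every $G$-torsor $P$ on $\mathbb{A}^1_K$, the fibers $P_0$ and $P_1$ are isomorphic.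
\item[(3)] If $\operatorname{char}k=0$, these conditions hold for every $G$. If $\operatorname{char}k=p>0$, they fail for $G=PGL_p$.
\end{itemize}
\end{theorem}

The only geometric tool available for a general space is gluing of homotopy classes along a distinguished square, recalled in Section~\ref{sec:tools}. Section~\ref{sec:line} reduces invariance to two statements, invariance over fields and injectivity into the generic point, proves the first for every space, and works out the second for $L\{t\}$. Sections~\ref{sec:local} and~\ref{sec:generic} treat $L\{t_1,\dots,t_n\}$ by an argument of Gersten or Grothendieck--Serre type and prove Theorem~\ref{thm:B}. Sections~\ref{sec:model} and~\ref{sec:rigid} verify (Rig) for $B_{gm}G$, and Section~\ref{sec:torsors} proves Theorem~\ref{thm:C}.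

\section{Homotopy classes, gluing and limits}\label{sec:tools}

\subsection{The presheaf of homotopy classes}

A \emph{distinguished square} is given by an \'etale morphism $p\colon B\to A$ and a closed subscheme $Z\subset A$ such that $p^{-1}(Z)\to Z$ is an isomorphism. We write $B-Z$ for $B-p^{-1}(Z)$; the square is
\[
\begin{array}{ccc}
B-Z & \longrightarrow & B\\
\downarrow & & \downarrow\\
A-Z & \longrightarrow & A.
\end{array}
\]
The condition on $Z$ passes to the reduced subscheme $Z_{red}$ by base change, so in $Sm_k$ these are the elementary distinguished squares of \cite{MV}. The family $\{A-Z,B\}$ is a Nisnevich cover of $A$.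

\begin{definition}\label{def:glue}
A presheaf of sets $\Phi$ on $Sm_k$ has the \emph{gluing property} if for every distinguished square in $Sm_k$ the map $\Phi(A)\to\Phi(B)\times_{\Phi(B-Z)}\Phi(A-Z)$ is surjective. We write $\Phi^{\sharp}$ for the Nisnevich sheafification of $\Phi$.
\end{definition}

Let $\mathcal{X}$ be a space, $F=\pi_0^{\mathbb{A}^1}(\mathcal{X})$, and let $\mathcal{X}\to\mathcal{Y}$ be an $\mathbb{A}^1$-local simplicially fibrant replacement. Put $[U]=\pi_0(\mathcal{Y}(U))$, the set of components of the Kan complex $\mathcal{Y}(U)$. A vertex of $\mathcal{X}(U)$ has a class in $[U]$, naturally in $U$. We use the following facts from \cite{MV}.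
\begin{itemize}
\item[(H1)] $[U]=\operatorname{Hom}_{\mathcal{H}(k)}(U,\mathcal{X})$, so $F=[-]^{\sharp}$.
\item[(H2)] The presheaf $[-]$ is $\mathbb{A}^1$-invariant.
\item[(H3)] $\mathcal{Y}$ sends distinguished squares to homotopy cartesian squares. Hence $[-]$ has the gluing property: vertices of $\mathcal{Y}(B)$ and $\mathcal{Y}(A-Z)$, together with a path between their images in $\mathcal{Y}(B-Z)$, give a vertex of the homotopy pullback.
\item[(H4)] The morphism $\pi_0(\mathcal{X})\to F$ from the sheaf of simplicial components is an epimorphism of sheaves \cite[\S 2, Cor.~3.22]{MV}. If $\mathcal{X}$ is a sheaf of sets, then $\pi_0(\mathcal{X})=\mathcal{X}$.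
\item[(H5)] An $\mathbb{A}^1$-invariant sheaf of sets $T$ is simplicially fibrant and $\mathbb{A}^1$-local, so $\operatorname{Hom}_{\mathcal{H}(k)}(U,T)=T(U)$.
\end{itemize}
The glued class in (H3) depends on the chosen path, so $[-]$ is not a sheaf in general: gluing gives existence and no uniqueness. The arguments below use existence only. We state them for an arbitrary presheaf with the gluing property, because Section~\ref{sec:torsors} applies them to $H^1_{et}(-;G)$ as well.

\subsection{Values on essentially smooth schemes}\label{sec:limits}

Fields, henselian local rings and affine lines over them are not in $Sm_k$, but they are limits of smooth schemes. A scheme is \emph{essentially smooth} if it is the limit $S=\lim S_i$ of a cofiltered system in $Sm_k$ with affine transition maps. If $S$ is essentially smooth, so is $S\times\mathbb{A}^1$, and so is every \'etale $S$-scheme of finite presentation, since it descends to an \'etale $S_i$-scheme \cite[8.8.2, 17.7.8]{EGA}.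

To evaluate a presheaf $\Phi$ on $S$ without choosing the system $(S_i)$, put
\[
\Phi(S)=\int^{T\in Sm_k}\operatorname{Hom}_k(S,T)\times\Phi(T).
\]
Concretely, $\Phi(S)$ is the set of pairs $(u\colon S\to T,\ \phi\in\Phi(T))$ modulo the equivalence relation generated by $(g u,\phi')\sim(u,g^*\phi')$ for $g\colon T\to T'$ in $Sm_k$ and $\phi'\in\Phi(T')$. This is functorial in $S$ and in $\Phi$, and it commutes with colimits of presheaves. For $S\in Sm_k$ the map $(u,\phi)\mapsto u^*\phi$ identifies it with the original $\Phi(S)$, and for $\Phi$ represented by $T_0\in Sm_k$ it is $\operatorname{Hom}_k(S,T_0)$. If $S=\lim S_\lambda$ is a cofiltered limit of essentially smooth schemes with affine transition maps, then $\operatorname{Hom}_k(S,T)=\operatorname{colim}\operatorname{Hom}_k(S_\lambda,T)$ for $T\in Sm_k$ \cite[8.8.2]{EGA}, and therefore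
\begin{equation}\label{eq:cont}
\Phi(S)=\operatorname{colim}_\lambda\Phi(S_\lambda).
\end{equation}
We write $\Phi(R)$ for $\Phi(\operatorname{Spec}R)$ and $a|_{S'}$ for the pullback of $a\in\Phi(S)$ along a map $S'\to S$. If $L$ is a field, $\beta\in\Phi(L)$ and $S$ is an $L$-scheme, then $\beta_S$ is the pullback of $\beta$ along the structure map.

An \emph{\'etale neighborhood} of $x\in X$ is an \'etale map $X'\to X$ with a point $x'\mapsto x$ such that $\kappa(x')=\kappa(x)$. The henselization $\mathcal{O}^h_{X,x}$ is the filtered colimit of the rings $\mathcal{O}(X')$ over the affine connected \'etale neighborhoods; for $X\in Sm_k$ it is a regular local ring, hence a domain. Because $k$ is perfect, the finitely generated extensions of $k$ are exactly the function fields $k(X)$ of connected $X\in Sm_k$, and $k(X)=\mathcal{O}^h_{X,\eta}$ for the generic point $\eta$.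

\begin{lemma}\label{lem:limits}
Let $\Phi$ be a presheaf of sets on $Sm_k$.
\begin{itemize}
\item[(1)] If $\Phi$ is $\mathbb{A}^1$-invariant, then $\Phi(S)\to\Phi(S\times\mathbb{A}^1)$ is bijective for every essentially smooth $S$.
\item[(2)] Let $(p\colon B\to A,\ Z)$ be a distinguished square of noetherian essentially smooth schemes. If $\Phi$ has the gluing property, then $\Phi(A)\to\Phi(B)\times_{\Phi(B-Z)}\Phi(A-Z)$ is surjective. If $\Phi$ is a Nisnevich sheaf, then $\Phi(A)\to\Phi(B)\times\Phi(A-Z)$ is injective.
\item[(3)] Let $R=\mathcal{O}^h_{X,x}$ with $X\in Sm_k$. Then $\Phi(R)=\Phi^{\sharp}(R)$ and $\Phi(\operatorname{Frac}R)=\Phi^{\sharp}(\operatorname{Frac}R)$, and $\Phi(\operatorname{Frac}R)=\operatorname{colim}_{f\ne0}\Phi(R_f)$. In particular $\Phi(K)=\Phi^{\sharp}(K)$ for every finitely generated $K/k$.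
\end{itemize}
\end{lemma}

\begin{proof}
(1) Write $S=\lim S_i$ and $S\times\mathbb{A}^1=\lim (S_i\times\mathbb{A}^1)$, and apply \eqref{eq:cont}.

(2) Write $A=\lim A_i$ with $A_i\in Sm_k$. As the schemes are noetherian, $p$ and $Z\to A$ are of finite presentation. So for $i$ large, $p$ comes from an \'etale $B_i\to A_i$, the subscheme $Z$ from a closed subscheme $Z_i\subset A_i$, and the isomorphism $B\times_AZ\to Z$ from an isomorphism $B_i\times_{A_i}Z_i\to Z_i$ \cite[8.8.2, 8.10.5, 17.7.8]{EGA}. Base change to $A_j$, $j\ge i$, presents the square as a limit of distinguished squares in $Sm_k$. If $a\in\Phi(B)$ and $b\in\Phi(A-Z)$ agree in $\Phi(B-Z)$, then by \eqref{eq:cont} they come from elements $a_j,b_j$ at a finite level that agree in $\Phi(B_j-Z_j)$; glue these. If $\Phi$ is a sheaf and $s,s'\in\Phi(A)$ agree on $B$ and on $A-Z$, then they come from elements of some $\Phi(A_j)$ that agree on the Nisnevich cover $\{A_j-Z_j,B_j\}$.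

(3) By \eqref{eq:cont}, $\Phi(R)$ is the stalk of $\Phi$ at $x$, and sheafification does not change stalks. This covers function fields. An affine connected \'etale neighborhood $X'$ is integral and $\mathcal{O}(X')\to R$ is injective, so $\operatorname{Frac}R$ is the filtered union of the fields $k(X')$, and \eqref{eq:cont} gives $\Phi(\operatorname{Frac}R)=\operatorname{colim}\Phi(k(X'))=\operatorname{colim}\Phi^\sharp(k(X'))=\Phi^\sharp(\operatorname{Frac}R)$. The last formula is \eqref{eq:cont} for $\operatorname{Frac}R=\operatorname{colim}_{f\neq0}R_f$.
\end{proof}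

\section{The affine line over a field}\label{sec:line}

\subsection{Reduction to generic points}

Let $\mathrm{pr}\colon X\times\mathbb{A}^1\to X$ be the projection and $0\colon X\to X\times\mathbb{A}^1$ the zero section. Since $0^*\mathrm{pr}^*=\mathrm{id}$, the map $\mathrm{pr}^*$ is injective for every presheaf, and invariance means that $s=\mathrm{pr}^*0^*s$ for every section $s$ over $X\times\mathbb{A}^1$. This is an equality between two given sections. If sections are determined by their generic values, it can be tested at the generic point.

\begin{lemma}\label{lem:criterion}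
Let $T$ be a Nisnevich sheaf of sets on $Sm_k$ such that $T(R)\to T(\operatorname{Frac}R)$ is injective for every $R=\mathcal{O}^h_{X,x}$, $X\in Sm_k$.
\begin{itemize}
\item[(1)] $T(X)\to T(k(X))$ is injective for every connected $X\in Sm_k$.
\item[(2)] Suppose that for every finitely generated $K/k$ and every $s\in T(\mathbb{A}^1_K)$, the sections $s$ and $\mathrm{pr}^*0^*s$ have the same image in $T(K(t))$. Then $T$ is $\mathbb{A}^1$-invariant.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $s,s'\in T(X)$ agree in $T(k(X))$, let $x\in X$ and $R=\mathcal{O}^h_{X,x}$. As $\mathcal{O}_{X,x}\to R$ is injective, $\operatorname{Spec}\operatorname{Frac}R\to X$ factors through $\operatorname{Spec}k(X)$. So the germs of $s$ and $s'$ at $x$ agree in $T(\operatorname{Frac}R)$, hence in $T(R)$. Thus $s$ and $s'$ agree on an \'etale neighborhood of each point, and these neighborhoods form a Nisnevich cover.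

(2) We may take $X$ connected, with $K=k(X)$. For $s\in T(X\times\mathbb{A}^1)$ put $s'=\mathrm{pr}^*0^*s$. Then $s'|_{\mathbb{A}^1_K}=\mathrm{pr}^*0^*(s|_{\mathbb{A}^1_K})$, so $s$ and $s'$ agree in $T(K(t))=T(k(X\times\mathbb{A}^1))$, and $s=s'$ by (1) for $X\times\mathbb{A}^1$.
\end{proof}

\subsection{Invariance over a field}

On the line over a field, a section of the sheafification lifts to the presheaf. The reason is dimension one: a lift exists on a dense open set, only finitely many closed points are missing, and each is added by a single distinguished square, so no two choices have to be compatible.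

\begin{proposition}\label{prop:lift}
Let $\Phi$ be a presheaf with the gluing property and $K/k$ a finitely generated field. Then $\Phi(\mathbb{A}^1_K)\to\Phi^\sharp(\mathbb{A}^1_K)$ is surjective.
\end{proposition}

\begin{proof}
Let $s\in\Phi^\sharp(\mathbb{A}^1_K)$. We have $\Phi(K(t))=\Phi^\sharp(K(t))$, and both sides are colimits over the dense open subsets of $\mathbb{A}^1_K$. So there are a dense open $W_0\subset\mathbb{A}^1_K$ and $y_0\in\Phi(W_0)$ with image $s|_{W_0}$. It suffices to show that for a closed point $z\notin W_0$ the section $s|_{W_0\cup\{z\}}$ also lifts, and to repeat this for the finitely many missing points.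

Let $\pi\in K[t]$ be the monic irreducible polynomial defining $z$, and let $\mathcal{O}^h_z$ be the henselized local ring of $\mathbb{A}^1_K$ at $z$. If $K=k(X)$, then $z$ is a point of $X\times\mathbb{A}^1$ with the same local ring, so Lemma~\ref{lem:limits}(3) applies to $\mathcal{O}^h_z$. Call an affine connected \'etale neighborhood $(B,z')$ of $z$ in $\mathbb{A}^1_K$ \emph{small} if $z'$ is the only preimage of $z$ and $B-z'$ maps to $W_0$. Small neighborhoods are cofinal: in any $B$ the unwanted points form a finite set of closed points different from $z'$, and one inverts a function that vanishes on them but not at $z'$. For small $B$, the fiber over $z$ is \'etale over $\kappa(z)$ with the single point $z'$ of residue field $\kappa(z)$, so $(B\to W_0\cup\{z\},\ z)$ is a distinguished square, and $B-z'$ is the locus $\pi\neq0$. As $\mathcal{O}^h_z$ is a discrete valuation ring with uniformizer $\pi$, formula \eqref{eq:cont} gives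
\[
\Phi(\mathcal{O}^h_z)=\operatorname{colim}_B\Phi(B),\qquad \Phi(\operatorname{Frac}\mathcal{O}^h_z)=\operatorname{colim}_B\Phi(B-z').
\]
Since $\Phi(\mathcal{O}^h_z)=\Phi^\sharp(\mathcal{O}^h_z)$, there are a small $B$ and $y_z\in\Phi(B)$ with image $s|_B$. Both $y_0$ and $y_z$ map to the image of $s$ in $\Phi^\sharp(\operatorname{Frac}\mathcal{O}^h_z)=\Phi(\operatorname{Frac}\mathcal{O}^h_z)$, so after shrinking $B$ they agree in $\Phi(B-z')$. By Lemma~\ref{lem:limits}(2) they glue to $y\in\Phi(W_0\cup\{z\})$. The image of $y$ in $\Phi^\sharp$ agrees with $s$ on $W_0$ and on $B$, hence on $W_0\cup\{z\}$ by the second part of Lemma~\ref{lem:limits}(2).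
\end{proof}

\begin{corollary}\label{cor:field}
Let $\mathcal{X}$ be any space, $F=\pi_0^{\mathbb{A}^1}(\mathcal{X})$, and $K/k$ a finitely generated field. Then $F(K)\to F(\mathbb{A}^1_K)$ is bijective.
\end{corollary}

\begin{proof}
A section $s\in F(\mathbb{A}^1_K)$ lifts to $y\in[\mathbb{A}^1_K]$ by (H3) and Proposition~\ref{prop:lift}, and $y$ is pulled back from $[K]$ by (H2) and Lemma~\ref{lem:limits}(1). So $\mathrm{pr}^*$ is surjective, and it is always injective.
\end{proof}

\subsection{Generic injectivity in one variable}\label{sec:onevar}

By Lemma~\ref{lem:criterion} and Corollary~\ref{cor:field}, Theorem~\ref{thm:B} comes down to the injectivity of $[R]\to[\operatorname{Frac}R]$ for henselian $R$. The method is visible for $R=L\{t\}$. Assume (Rig), and let $a,b\in[R]$ agree in $[\operatorname{Frac}R]$. We want to use (H2), which speaks about the whole line $\mathbb{A}^1_L$, while $a$ and $b$ live only near the origin. So we build a class on the line.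

By (Rig), $b=\beta_R$ for some $\beta\in[L]$. Take the small neighborhoods $B$ of the origin from the proof of Proposition~\ref{prop:lift}, with $W_0=\mathbb{A}^1_L-0$ and $\pi=t$. For a suitable $B$, the class $a$ comes from $a_B\in[B]$, and $a_B$ agrees with the pullback of $\beta$ in $[B-0]$. Glue $a_B$ on $B$ with $\beta_{\mathbb{A}^1_L-0}$ to a class $c\in[\mathbb{A}^1_L]$. By (H2), $c$ is pulled back from $[L]$, and the element of $[L]$ in question can be read off at any rational point. At $t=1$, far from the region where $a$ was used, we read $\beta$. Hence $c=\beta_{\mathbb{A}^1_L}$, and restricting to $R$ gives $a=\beta_R=b$.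

Two features made this work. First, $b$ extends to the whole complement of the bad locus in the line; this is the only use of (Rig). Second, the bad locus $\{t=0\}$ of $\operatorname{Spec}R$ maps isomorphically onto a closed subscheme of the line that misses the point $t=1$. For $n\ge2$ variables, $a$ and $b$ agree only outside an arbitrary hypersurface $\{f=0\}$, and the second feature has to be arranged. This is the purpose of the next section.

\section{Henselian local rings of smooth schemes}\label{sec:local}

We use the following standard facts. The henselization $A\to A^h$ of a noetherian local ring is faithfully flat, noetherian, has the same completion and residue field, and has maximal ideal $\mathfrak{m}_AA^h$; it commutes with quotients, $(A/I)^h=A^h/IA^h$. Let $V$ be a henselian local ring with residue field $L$.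
\begin{itemize}
\item[(L1)] Every $L$-point of a smooth $V$-scheme lifts to a $V$-point \cite[18.5.17]{EGA}. In particular a simple root in $L$ of a monic polynomial over $V$ lifts to a root in $V$.
\item[(L2)] If $D$ is a $V$-algebra of finite type and $\mathfrak{n}\subset D$ is a prime over $\mathfrak{m}_V$ that is isolated in its fiber, then $D=D_{\mathfrak{n}}\times D'$ with $D_{\mathfrak{n}}$ finite over $V$ \cite[18.5.11]{EGA}.
\item[(L3)] A finite local $V$-algebra is henselian.
\end{itemize}

If $Y\in Sm_k$ is integral with $k(Y)=L$ and generic point $\eta_Y$, then $L\{t_1,\dots,t_n\}=\mathcal{O}^h_{Y\times\mathbb{A}^n,(\eta_Y,0)}$, so the rings in (Rig) are stalks. Conversely: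

\begin{lemma}\label{lem:coord}
Let $x\in X\in Sm_k$, $R=\mathcal{O}^h_{X,x}$, $L=\kappa(x)$ and $n=\dim R$. The residue map $r\colon R\to L$ has a section $j\colon L\to R$, and there is an isomorphism $L\{t_1,\dots,t_n\}\cong R$ of $L$-algebras.
\end{lemma}

\begin{proof}
As $k$ is perfect, $L$ is finite separable over a subfield $k(y_1,\dots,y_d)$ with the $y_i$ algebraically independent. Lift the $y_i$ to $R$. A nonzero polynomial in the lifts has nonzero residue and is a unit, so we obtain $k(y)\to R$. The minimal polynomial of a primitive element of $L/k(y)$ has that element as a simple root, which lifts to $R$ by (L1). This gives $j$.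

Let $Y$ be a smooth affine integral $k$-scheme with $k(Y)=L$, and let $t_1,\dots,t_n$ be a regular system of parameters of $R$. The $t_i$ and the restriction of $j$ to the finitely generated algebra $k[Y]$ are defined on an affine \'etale neighborhood $(X',x')$ of $x$, and give a morphism $X'\to Y\times\mathbb{A}^n$. It sends $x'$ to $(\eta_Y,0)$, because $rj$ is the inclusion on $k[Y]$ and the $t_i$ vanish at $x'$. The local homomorphism $L[t]_{(t)}\to\mathcal{O}_{X',x'}$ is between regular local rings of dimension $n$, carries parameters to parameters, and is an isomorphism on residue fields. So it is unramified, and it is flat because a local homomorphism of regular local rings of the same dimension with zero-dimensional closed fiber is flat. Thus $(X',x')$, after shrinking, is an \'etale neighborhood of $(\eta_Y,0)$, and the henselizations agree.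
\end{proof}

Call an $L$-isomorphism $L\{t_1,\dots,t_n\}\to R$ a choice of \emph{coordinates} on the $L$-algebra $R$. Given coordinates with $n\ge1$, put
\[
V=L\{t_1,\dots,t_{n-1}\},\qquad t=t_n .
\]
The ring $V[t]$ is a filtered colimit of \'etale neighborhoods of the origin in $\operatorname{Spec}L[t_1,\dots,t_n]$, so $R$ is also the henselization of $V[t]$ at $(\mathfrak{m}_V,t)$. We thus view $\operatorname{Spec}R$ as a germ of the line $\mathbb{A}^1_V$. The next lemma, a preparation theorem of Weierstrass type, chooses coordinates in which a given hypersurface of $\operatorname{Spec}R$ is cut out by a polynomial whose zero locus in the whole line is no larger.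

\begin{lemma}\label{lem:prep}
Let $R$ be an $L$-algebra isomorphic to $L\{t_1,\dots,t_n\}$, $n\ge1$, and let $f\in R$ be a nonzero nonunit. There are coordinates on $R$ and a monic polynomial $W=t^d+a_{d-1}t^{d-1}+\dots+a_0\in V[t]$, with $d\ge1$ and all $a_i\in\mathfrak{m}_V$, such that
\begin{itemize}
\item[(1)] $fR=WR$ and $V[t]/W\cong R/WR$;
\item[(2)] $R$ is the filtered colimit of \'etale $V[t]$-algebras $B$ with $V[t]/W\cong B/WB$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Step 1: making $f$ nonzero on the $t_n$-axis.} Start from any coordinates and expand $f=\sum c_\alpha t^\alpha$ in the completion $L[[t_1,\dots,t_n]]\supset R$. Let $\alpha^*$ be the lexicographically smallest exponent with $c_\alpha\ne0$. Put $e_n=1$ and choose, for $i=n-1,\dots,1$ in turn, integers $e_i>\sum_{j>i}e_j\alpha^*_j$; the same inequality holds for $i=n$, where the sum is empty. If $\alpha\ne\alpha^*$ has $c_\alpha\neq0$ and $i$ is the first index where the two differ, then $\alpha_i\ge\alpha^*_i+1$, so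
\[
\alpha\cdot e-\alpha^*\cdot e\ \ge\ e_i-\sum_{j>i}e_j\alpha^*_j\ >\ 0 .
\]
Hence $f(t^{e_1},\dots,t^{e_{n-1}},t)$ has leading term $c_{\alpha^*}t^{\alpha^*\cdot e}$ and is nonzero. The automorphism $t_i\mapsto t_i+t_n^{e_i}$ $(i<n)$, $t_n\mapsto t_n$ of $L[t_1,\dots,t_n]$ fixes the origin and extends to an $L$-automorphism $\varphi$ of $L\{t_1,\dots,t_n\}$, with $\varphi(f)(0,\dots,0,t)=f(t^{e_1},\dots,t^{e_{n-1}},t)$. Composing the coordinates with $\varphi^{-1}$ replaces $f$ by $\varphi(f)$. In the new coordinates, the image of $f$ in the discrete valuation ring $R/\mathfrak{m}_VR=L\{t\}$ is $t^d\varepsilon$ with $\varepsilon$ a unit, and $d\ge1$ since $f$ is a nonunit.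

\emph{Step 2: $R/f$ is finite over $V$.} Choose an \'etale neighborhood $(B,\mathfrak{n})$ of $(\mathfrak{m}_V,t)$ in $\operatorname{Spec}V[t]$ such that $f$ comes from $B$; then $R=B_{\mathfrak{n}}^h$. The local ring $(B/(\mathfrak{m}_V,f))_{\mathfrak{n}}$ has henselization $L\{t\}/(t^d)=L[t]/(t^d)$, so it is artinian, and $\mathfrak{n}$ is isolated in its fiber of $\operatorname{Spec}B/f\to\operatorname{Spec}V$. By (L2), $C=(B/f)_{\mathfrak{n}}$ is finite over $V$. By (L3), $C=C^h=R/f$.

\emph{Step 3: the polynomial.} Since $R/(f,\mathfrak{m}_V)=L[t]/(t^d)$, Nakayama's lemma shows that $1,t,\dots,t^{d-1}$ generate $R/f$ over $V$. So $t^d=-\sum_{i<d}a_it^i$ in $R/f$ with $a_i\in V$. Modulo $\mathfrak{m}_V$ this reads $0=\sum\bar a_it^i$ in $L[t]/(t^d)$, so $a_i\in\mathfrak{m}_V$. Put $W=t^d+\sum a_it^i$ and write $W=fu$ with $u\in R$. In the domain $L\{t\}$ this becomes $t^d=t^d\varepsilon\bar u$, so $\bar u$ is a unit, $u$ is a unit, and $fR=WR$. The ring $V[t]/W$ is finite over $V$ with local closed fiber $L[t]/(t^d)$. Hence it is local with maximal ideal $(\mathfrak{m}_V,t)$, and henselian by (L3). Therefore $R/WR=(V[t]/W)^h=V[t]/W$.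

\emph{Step 4: good neighborhoods are cofinal.} Let $(B,\mathfrak{n})$ be any affine \'etale neighborhood of $(\mathfrak{m}_V,t)$. The algebra $B/WB$ is \'etale over the henselian local ring $A=V[t]/W$, and $\mathfrak{n}$ lies over the closed point with residue field $L$. By (L2), $B/WB=A'\times D$ with $A'=(B/WB)_{\mathfrak{n}}$ finite \'etale and local over $A$. Such an $A'$ is free over $A$ with closed fiber $L$, hence of rank one, and $A'=A$. If $e\in B$ maps to $(1,0)$, then $e\notin\mathfrak{n}$, so $B_e$ is again an \'etale neighborhood, and $B_e/WB_e=A$. Thus the neighborhoods as in (2) form a cofinal full subcategory of a filtered category, which is filtered with the same colimit $R$.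
\end{proof}

For example, let $n=2$ and $f=t_1t_2$, which vanishes on the $t_2$-axis. Here $\alpha^*=(1,1)$, we may take $e_1=2$, and $\varphi(f)=(t_1+t^2)t$ is already the polynomial $W=t^3+t_1t$. Figure~\ref{fig:W} shows this case.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dotted,thick,rounded corners] (-2.1,-1.4) rectangle (2.1,1.4);
\node at (1.7,1.1) {$B$};
\draw[very thick] (-1.8,0) -- (1.8,0);
\draw[very thick] (-1.8,1.2) .. controls (0.6,0.4) and (0.6,-0.4) .. (-1.8,-1.2);
\node at (1.3,-0.3) {$Z$};
\draw[dashed] (-2.1,2) -- (2.1,2) node[right] {$t=1$};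
\draw (0,-1.7) -- (0,2.5) node[right] {$\mathbb{A}^1_L$};
\fill (0,0) circle (2pt);
\draw (-2.1,-2.2) -- (2.1,-2.2) node[right] {$\operatorname{Spec}V$};
\fill (0,-2.2) circle (2pt);
\end{tikzpicture}
\caption{The line $\mathbb{A}^1_V$ over the henselian local base $V=L\{t_1\}$, with $t_1$ horizontal and small. The subscheme $Z=\{t^3+t_1t=0\}$ (thick) is finite over $V$ and meets the closed fiber $\mathbb{A}^1_L$ only at the origin. An \'etale neighborhood $B$ of the origin (dotted) contains an isomorphic copy of $Z$, and the section $t=1$ (dashed) is disjoint from $Z$.}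
\label{fig:W}
\end{figure}

\section{Generic injectivity and the proof of Theorem~\ref{thm:B}}\label{sec:generic}

We first carry out the gluing step for any presheaf with the gluing property. It turns a generic agreement between a germ and a constant into a section over a whole line that contains both.

\begin{proposition}\label{prop:spread}
Let $\Phi$ be a presheaf with the gluing property, $L/k$ a finitely generated field, and $R$ an $L$-algebra isomorphic to $L\{t_1,\dots,t_n\}$ with $n\ge1$. Let $a\in\Phi(R)$ and $\beta\in\Phi(L)$ be such that $a$ and $\beta_R$ agree in $\Phi(\operatorname{Frac}R)$. Then there are coordinates on $R$ and $c\in\Phi(\mathbb{A}^1_V)$ with $c|_R=a$ and $c|_{t=1}=\beta_V$.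
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:limits}(3), $a$ and $\beta_R$ agree in $\Phi(R_f)$ for some $f\ne0$; multiplying $f$ by a nonzero element of the maximal ideal, we take it to be a nonunit. Choose coordinates and $W$ as in Lemma~\ref{lem:prep}. Coordinates are $L$-isomorphisms, so $\operatorname{Spec}R\to\mathbb{A}^1_V$ is a morphism of $L$-schemes. Put $Z=\operatorname{Spec}V[t]/W\subset\mathbb{A}^1_V$ and $b'=\beta_{\mathbb{A}^1_V-Z}$. Then $a$ and $b'$ agree in $\Phi(R_f)=\Phi(R_W)$. Since $R=\operatorname{colim}B$ and $R_W=\operatorname{colim}B_W$ over the algebras $B$ of Lemma~\ref{lem:prep}(2), formula \eqref{eq:cont} gives such a $B$ and an $a_B\in\Phi(B)$ with image $a$ that agrees with $b'$ in $\Phi(B_W)$. The pair $(\operatorname{Spec}B\to\mathbb{A}^1_V,\ Z)$ is a distinguished square of noetherian essentially smooth schemes, so Lemma~\ref{lem:limits}(2) gives $c\in\Phi(\mathbb{A}^1_V)$ with $c|_B=a_B$ and $c|_{\mathbb{A}^1_V-Z}=b'$. Then $c|_R=a$. Finally $W(1)=1+\sum a_i$ is a unit of $V$, so the section $t=1$ factors through $\mathbb{A}^1_V-Z$, and $c|_{t=1}=b'|_{t=1}=\beta_V$.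
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We verify the hypotheses of Lemma~\ref{lem:criterion} for $T=F$. The hypothesis of part (2) holds by Corollary~\ref{cor:field}: every $s\in F(\mathbb{A}^1_K)$ has the form $\mathrm{pr}^*s_0$, so $\mathrm{pr}^*0^*s=s$.

Let $R=\mathcal{O}^h_{X,x}\cong L\{t_1,\dots,t_n\}$ as in Lemma~\ref{lem:coord}. If $n=0$, then $R$ is a field and there is nothing to prove; let $n\ge1$. By Lemma~\ref{lem:limits}(3), $F$ and $[-]$ take the same values on $L$, $R$ and $\operatorname{Frac}R$. Let $a,b\in[R]$ agree in $[\operatorname{Frac}R]$. By (Rig), $b=\beta_R$ with $\beta\in[L]$. Proposition~\ref{prop:spread} gives $c\in[\mathbb{A}^1_V]$ with $c|_R=a$ and $c|_{t=1}=\beta_V$. By (H2) and Lemma~\ref{lem:limits}(1), $c=\mathrm{pr}^*c_0$ for some $c_0\in[V]$, and restricting to the section $t=1$ gives $c_0=\beta_V$. So $c=\beta_{\mathbb{A}^1_V}$ and $a=c|_R=\beta_R=b$.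
\end{proof}

\begin{remark}
Condition (Rig) is sufficient for invariance but not necessary. The sheaf $\mathbb{G}_m$ is $\mathbb{A}^1$-invariant, since the units of $A[t]$ are those of $A$ for reduced $A$; so $\pi_0^{\mathbb{A}^1}(\mathbb{G}_m)=\mathbb{G}_m$ by (H5). But the unit $1+t$ of $L\{t\}$ does not come from $L$.
\end{remark}

\section{The geometric classifying space}\label{sec:model}

\subsection{Torsors}

Let $G$ be a smooth affine group over a field and $T$ a scheme over that field. A \emph{$G$-torsor} on $T$ is a $T$-scheme $P$ with a right action of $G$ that is, \'etale-locally on $T$, isomorphic to $T\times G$ with right translation. A torsor is trivial if and only if it has a section, and every equivariant $T$-morphism between torsors is an isomorphism. \'Etale descent is effective for affine morphisms, so torsors in the sense of \'etale sheaves are represented by affine schemes, and $H^1_{et}(T;G)$ is the set of isomorphism classes of $G$-torsors on $T$. A left action is viewed as a right action through $g\mapsto g^{-1}$. For a representation $V$ of dimension $n$ and a torsor $P$ on $T$, the associated vector bundle $V_P$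 of rank $n$ is the one whose sections over $T'\to T$ are the equivariant maps $P_{T'}\to V$; a local section $e$ of $P$ trivializes it by evaluation at $e$.

\begin{lemma}\label{lem:points}
Let $q\colon U\to Y$ be a $G$-torsor of $k$-schemes and $T$ a $k$-scheme. Sending $x\in Y(T)$ to $P_x=T\times_YU$ with its projection to $U$ is a bijection from $Y(T)$ to the set of isomorphism classes of pairs $(P,\varphi)$, where $P$ is a $G$-torsor on $T$ and $\varphi\colon P\to U$ is equivariant. Such pairs have no nontrivial automorphisms.
\end{lemma}

\begin{proof}
Given $(P,\varphi)$, choose an \'etale cover $T_i\to T$ and sections $e_i$ of $P$ over $T_i$. On $T_i\times_TT_j$ we have $e_j=e_ig_{ij}$, so the maps $q\varphi e_i\colon T_i\to Y$ agree and descend to $x\colon T\to Y$, which does not depend on the choices. The induced map $P\to T\times_YU$ is an equivariant map of torsors, hence an isomorphism carrying $\varphi$ to the projection. For the pair $(P_{x},\text{projection})$ the recipe returns $x$. An automorphism of the pair commutes with both projections of $T\times_YU$, so it is the identity.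
\end{proof}

\subsection{The model}

Fix a closed embedding $G\subset GL_n$, let $V=\mathbb{A}^n$ be the corresponding representation, and identify $V^m$ with the space of $n\times m$ matrices, with $GL_n$ acting by left multiplication. For $m\ge n$ let $U_m\subset V^m$ be the open set of matrices of rank $n$. Sending a matrix to its row space makes $U_m$ a $GL_n$-torsor over a Grassmannian. Over the open set $W$ where a given $n\times n$ minor is invertible, normalizing that block to the identity gives $U_m|_W\cong GL_n\times W$, and the transition functions act on $GL_n$ by right multiplication. The quotient $G\backslash GL_n$, isomorphic to $GL_n/G$ by inversion, is a smooth quasi-projective scheme, and $GL_n\to G\backslash GL_n$ is a $G$-torsor. Right multiplication descends to $G\backslash GL_n$, so the schemes $(G\backslash GL_n)\times W$ glue to a smooth $k$-scheme $B_m=U_m/G$, and $U_m\to B_m$ is a $G$-torsor. Adding zero columns gives maps $B_m\to B_{m+1}$, and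
\[
B=\operatorname{colim}_mB_m
\]
is our model of $B_{gm}G$. Filtered colimits of Nisnevich sheaves on $Sm_k$ are computed sectionwise, because smooth schemes of finite type are noetherian. So $B(S)=\operatorname{colim}_m\operatorname{Hom}_k(S,B_m)$ for $S\in Sm_k$, and then for essentially smooth $S$.

By Lemma~\ref{lem:points}, a point $x\in B_m(T)$ is a torsor $P_x$ with an equivariant map $P_x\to U_m$. An equivariant map $P\to V^m$ is an $m$-tuple of sections of $V_P$, and it lands in $U_m$ if and only if the sections generate $V_P$. So $B_m$ classifies $G$-torsors together with $m$ generating sections of $V_P$. The next lemma says that the sections are invisible in $\mathcal{H}(k)$. The straight line from one generating tuple to another may pass through non-generating tuples; doubling the number of columns makes room to avoid them. From here on, $[-]$ and $F$ refer to $\mathcal{X}=B$.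

\begin{lemma}\label{lem:sections}
Let $S$ be essentially smooth and $x,y\in B_m(S)$ with $P_x\cong P_y$. Then $x$ and $y$ have the same image in $[S]$.
\end{lemma}

\begin{proof}
Let $P=P_x\cong P_y$, so that $x,y$ correspond to equivariant maps $\varphi,\psi\colon P\to U_m$. With $s$ the coordinate on $\mathbb{A}^1$, consider the equivariant maps $P\times\mathbb{A}^1\to V^{2m}$ given in block form by
\[
\bigl((1-s)\varphi\mid s\psi\bigr),\qquad\bigl(s\psi\mid(1-s)\psi\bigr).
\]
At each geometric point $s\ne0$ or $1-s\ne0$, so one block has rank $n$, and both maps land in $U_{2m}$. They define $h,h'\in B_{2m}(S\times\mathbb{A}^1)$ with $h(0)=(\varphi\mid0)$, $h(1)=(0\mid\psi)=h'(0)$ and $h'(1)=(\psi\mid0)$. The points $(\varphi\mid0)$ and $(\psi\mid0)$ are the images of $x$ and $y$ in $B_{2m}(S)$. By (H2) and Lemma~\ref{lem:limits}(1), the restrictions $[S\times\mathbb{A}^1]\to[S]$ at $s=0$ and $s=1$ are both inverse to $\mathrm{pr}^*$, hence equal. So $h(0)$, $h(1)=h'(0)$ and $h'(1)$ have the same class.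
\end{proof}

\subsection{Independence of the model}

The sheaf $F$ depends only on the isomorphism class of $B$ in $\mathcal{H}(k)$. We show that this class does not depend on the embedding, nor on the use of the rank locus.

\begin{proposition}\label{prop:indep}
Let $V'$ be a faithful representation of $G$ of dimension $n'$. For $m\ge n'$ let $U'_m\subset V'^m$ be $G$-stable open subsets such that
\begin{itemize}
\item[(M1)] $U'_m$ contains the locus of rank $n'$;
\item[(M2)] $(U'_m\times V'^{l})\cup(V'^m\times U'_l)\subset U'_{m+l}$, the first set for all $l\geq 1$ and the second for $l\ge n'$;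
\item[(M3)] $U'_m\to B'_m=U'_m/G$ is a $G$-torsor over a smooth scheme.
\end{itemize}
Let $B'=\operatorname{colim}B'_m$, with transition maps given by adding zeros. Then $B'\cong B$ in $\mathcal{H}(k)$.
\end{proposition}

The rank-$n'$ locus satisfies (M1)--(M3). The locus where $G$ acts freely satisfies (M1) and (M2), since the stabilizer of a pair lies in the stabilizer of each member, and it satisfies (M3) whenever its quotient exists as such a scheme.

\begin{proof}
We compare $B$ and $B'$ through a space that maps to both. The quotient $(U_m\times V'^m)/G$ is the total space of a vector bundle over $B_m$, and the $G$-stable open set $U_m\times U'_m$ is the preimage of an open subscheme $E_m$; so $U_m\times U'_m\to E_m$ is a $G$-torsor over a smooth scheme. Let $E=\operatorname{colim}E_m$. We show that $E\to B$ is an $\mathbb{A}^1$-weak equivalence, using only (M3) for $U_m$ and (M1), (M2) for $U'_m$. As both systems satisfy (M1)--(M3), the argument with the roles exchanged applies to $E\to B'$.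

Let $\Delta^r=\operatorname{Spec}k[s_0,\dots,s_r]/(\sum s_i-1)$. For a sheaf of sets $\mathcal{Z}$, the space $Sing_*\mathcal{Z}$ has $r$-simplices $U\mapsto\mathcal{Z}(U\times\Delta^r)$, the $i$-th face being restriction to $s_i=0$, and $\mathcal{Z}\to Sing_*\mathcal{Z}$ is an $\mathbb{A}^1$-weak equivalence \cite[\S 2, Cor.~3.8]{MV}. So it suffices that $Sing_*E\to Sing_*B$ is a weak equivalence on stalks. Stalks are filtered colimits of sections over affine schemes, and trivial Kan fibrations are stable under filtered colimits. Hence it suffices that $Sing_*E(S)\to Sing_*B(S)$ has the lifting property for the inclusion of the boundary of the $r$-simplex, for all $r\ge0$ and all affine $S\in Sm_k$.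

\emph{The lifting problem.} Put $T=S\times\Delta^r$ and $T_i=\{s_i=0\}\subset T$. By Lemma~\ref{lem:points}, the fiber of $E_m(T')\to B_m(T')$ over a point $x'$ is the set of equivariant maps $P_{x'}\to U'_m$. A lifting problem involves finitely many elements and equalities, so it is defined at a finite level $m$. It consists of a torsor $P$ on $T$ with an equivariant $\varphi\colon P\to U_m$, and of equivariant maps $\chi_i\colon P|_{T_i}\to U'_m$ such that $\chi_i=\chi_j$ over $T_i\cap T_j$. Let $A=\mathcal{O}(T)$, and let $M$ be the projective $A$-module of sections of $(V'_P)^{\oplus m}$. Then $\chi_i\in M/s_iM$, and $\chi_i\equiv\chi_j$ modulo $(s_i,s_j)$.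

\emph{Extending over $T$.} We find $\chi\in M$ with $\chi\equiv\chi_i$ modulo $s_i$ for all $i$. Suppose that $\chi\equiv\chi_j$ modulo $s_j$ for $j<i$, and put $N=M/s_iM$. Then the class of $\chi$ minus $\chi_i$ lies in $\bigcap_{j<i}s_jN$. The ring $\Lambda=k[\Delta^r]/(s_i)$ is zero or a polynomial ring, in which the $s_j$, $j\ne i$, are pairwise non-associate primes, or the single element $1$ when $r=1$; so $\bigcap_{j<i}s_j\Lambda=s_0\cdots s_{i-1}\Lambda$. The module $N$ is projective over $\mathcal{O}(S)\otimes_k\Lambda$, hence flat over $\Lambda$, and flatness preserves finite intersections of ideals. So $\chi-\chi_i=s_0\cdots s_{i-1}\bar u$ in $N$ for some $u\in M$, and $\chi-s_0\cdots s_{i-1}u$ has the required residues for all $j\le i$. Induction on $i$ gives an equivariant $\chi\colon P\to V'^m$ that restricts to $\chi_i$ on $T_i$.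

\emph{Correcting the interior.} The map $\chi$ may leave $U'_m$ away from the faces, so we add columns that vanish on the faces and generate elsewhere. As $T$ is affine, $V'_P$ is generated by $l\ge n'$ sections, that is, there is an equivariant $\psi\colon P\to V'^l$ of rank $n'$ everywhere. The map
\[
(\chi\mid s_0\cdots s_r\,\psi)\colon P\to V'^{m+l}
\]
lands in $U'_{m+l}$ by (M2): over $\bigcup T_i$ the first block lies in $U'_m$, and elsewhere the second block has rank $n'$ and lies in $U'_l$ by (M1). Together with $(\varphi\mid0)$ it defines a point of $E_{m+l}(T)$ over the given simplex of $B$. Its restriction to $T_i$ is $\bigl((\varphi\mid0),(\chi_i\mid0)\bigr)$, the image of the given face.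
\end{proof}

\section{Rigidity and the proof of Theorem~\ref{thm:A}}\label{sec:rigid}

By (H4) and Lemma~\ref{lem:sections}, a germ of $F$ is represented by a torsor over a henselian local ring and depends only on its isomorphism class. It remains to see that such torsors are constant. The isomorphisms between two torsors are the points of a smooth scheme, to which (L1) applies.

For $G$-torsors $P,P'$ on a scheme $T$, let $\underline{\mathrm{Isom}}_G(P,P')$ be the \'etale sheaf of equivariant isomorphisms. On an \'etale cover that trivializes both torsors it becomes the sheaf of automorphisms of the trivial torsor, which is $G$ acting by left translations. By descent it is represented by an affine $T$-scheme, which is smooth because $G$ is smooth and smoothness is \'etale-local on the base. Its formation commutes with base change.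

\begin{lemma}\label{lem:hensel}
Let $R$ be a henselian local $k$-algebra with residue field $L$, and let $P,P'$ be $G$-torsors on $R$ with $P\otimes_RL\cong P'\otimes_RL$. Then $P\cong P'$.
\end{lemma}

\begin{proof}
The given isomorphism is an $L$-point of the smooth $R$-scheme $\underline{\mathrm{Isom}}_G(P,P')$. It lifts to an $R$-point by (L1).
\end{proof}

\begin{proposition}\label{prop:rig}
The space $B_{gm}G$ satisfies \textup{(Rig)}.
\end{proposition}

\begin{proof}
Let $R=L\{t_1,\dots,t_n\}$, with inclusion $j\colon L\to R$ and residue map $r\colon R\to L$, so that $rj=\mathrm{id}$. An epimorphism of sheaves is surjective on stalks, so by (H4) every element of $F(R)=[R]$ is the class of some $x\in B_m(R)$. Let $x'=j_*r_*x\in B_m(R)$. Then $r_*x'=r_*x$, so $P_x\otimes_RL\cong P_{x'}\otimes_RL$, and $P_x\cong P_{x'}$ by Lemma~\ref{lem:hensel}. By Lemma~\ref{lem:sections}, $x$ and $x'$ have the same class in $F(R)$, and the class of $x'$ is the image under $j_*$ of the class of $r_*x$ in $F(L)$.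
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Invariance and the injectivity of $F(X)\to F(k(X))$ follow from Proposition~\ref{prop:rig} and Theorem~\ref{thm:B}. Let $R=\mathcal{O}^h_{X,x}\cong L\{t_1,\dots,t_n\}$, with $j$ and $r$ as in Lemma~\ref{lem:coord}. Then $j_*\colon F(L)\to F(R)$ is surjective by (Rig) and injective because $r_*j_*=\mathrm{id}$. So $j_*$ is bijective, and $r_*$ is its inverse.
\end{proof}

\begin{remark}
Perfectness of $k$ gives smooth models of finitely generated fields and the section $j$ in Lemma~\ref{lem:coord}. Affineness of $G$ gives the embedding in $GL_n$ and the representability of torsors. Smoothness of $G$ makes $B_m$ smooth and $U_m\to B_m$ \'etale-locally trivial, and it is the point of Lemma~\ref{lem:hensel}, which fails without it: in characteristic $p$, the equation $z^p=1+t$ defines a $\mu_p$-torsor for the flat topology on $L\{t\}$ whose closed fiber has the point $z=1$, but which has no section, since $d/dt$ kills all $p$-th powers in $L[[t]]$ and does not kill $1+t$.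
\end{remark}

\section{Comparison with the sheaf of torsors}\label{sec:torsors}

In this section $H^1=H^1_{et}(-;G)$ as a presheaf on $Sm_k$, so that $H=(H^1)^\sharp$. We first check that $H^1$ fits the framework of Section~\ref{sec:tools}.

\begin{lemma}\label{lem:H1}
\begin{itemize}
\item[(1)] For essentially smooth $S$, the value $H^1(S)$ defined in Section~\ref{sec:limits} is the set of isomorphism classes of $G$-torsors on $S$.
\item[(2)] The presheaf $H^1$ has the gluing property.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $S=\lim S_i$. A $G$-torsor on $S$ is the same as a smooth surjective affine $S$-scheme $P$ of finite presentation with an action for which $P\times G\to P\times_SP$ is an isomorphism; such a $P$ has sections \'etale-locally, and a section trivializes it. These data and properties descend to some $S_i$, and so do equivariant isomorphisms \cite[8.8.2, 8.10.5, 17.7.8]{EGA}. So the set of classes on $S$ is $\operatorname{colim}H^1(S_i)$.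

(2) Let $P$ be a torsor on $B$, $Q$ a torsor on $A-Z$, and $\gamma\colon P|_{B-Z}\to Q|_{B-Z}$ an isomorphism. We give a descent datum for the \'etale cover $\{B,A-Z\}$ of $A$. On $B\times_A(A-Z)=B-Z$ it is $\gamma$. The scheme $B\times_AB$ is the union of two open subsets: the diagonal, which is open as $p$ is \'etale and contains all points over $Z$ as $p^{-1}(Z)\cong Z$, and the part over $A-Z$. Define $\mathrm{pr}_1^*P\to\mathrm{pr}_2^*P$ as the identity on the first and as $(\mathrm{pr}_2^*\gamma)^{-1}\circ\mathrm{pr}_1^*\gamma$ on the second; on the intersection the latter is $\gamma^{-1}\gamma=\mathrm{id}$. Each triple product is covered by its part over $A-Z$, where the datum is transported by $\gamma$ from the canonical descent datum of $Q$, and by the diagonal copy of $B$ in $B\times_AB\times_AB$, where all maps are identities. So the cocycle condition holds, and descent gives a torsor on $A$ that restricts to $P$ and $Q$.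
\end{proof}

By Lemmas~\ref{lem:limits}(3) and~\ref{lem:H1}(1), $H(R)$, $H(\operatorname{Frac}R)$ and $H(K)$ are sets of isomorphism classes of torsors, for $R=\mathcal{O}^h_{X,x}$ and $K/k$ finitely generated.

\subsection{The morphism $H\to F$ and its universal property}

The rule $x\mapsto[P_x]$ defines a morphism of sheaves $B\to H$. It is an epimorphism: for a torsor $P$ on a henselian local ring $R$ the bundle $V_P$ is free, and a basis is an equivariant map $P\to U_n$, so $P\cong P_x$ with $x\in B_n(R)$. If two sections of $B$ have the same image in $H$, then by Lemma~\ref{lem:sections} their images in $F$ have the same germs, hence are equal. So $B\to F$ factors uniquely through a morphism $H\to F$. It is the sheafification of $\theta_G$, which sends $[P_x]$ to the class of $x$.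

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
The morphism $H\to F$ is an epimorphism because $B\to F$ is one, by (H4). Let $T$ be an $\mathbb{A}^1$-invariant sheaf and $\tau\colon H\to T$ a morphism. By (H5), the composite $B\to H\to T$ induces maps $\operatorname{Hom}_{\mathcal{H}(k)}(U,B)\to\operatorname{Hom}_{\mathcal{H}(k)}(U,T)=T(U)$, natural in $U$. Since $T$ is a sheaf, they give a morphism $F\to T$ compatible with the maps from $B$. As $B\to H$ is an epimorphism, $H\to F\to T$ equals $\tau$; as $H\to F$ is an epimorphism, the factorization is unique. Since $F$ is itself $\mathbb{A}^1$-invariant by Theorem~\ref{thm:A}, the morphism $H\to F$ is universal.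

Let $\mathcal{L}=\operatorname{colim}_nS^n(H)$. We show that $H\to\mathcal{L}$ has the same universal property, which gives $F\cong\mathcal{L}$. A morphism $T'\to T$ to an invariant sheaf equalizes the restrictions at $0$ and $1$, so it factors through $T'\to S(T')$, uniquely since this is an epimorphism. By induction $\tau$ factors uniquely through each $S^n(H)$, hence through $\mathcal{L}$. It remains to see that $\mathcal{L}$ is invariant. Let $s\in\mathcal{L}(X\times\mathbb{A}^1)$. Filtered colimits of sheaves are computed sectionwise, so $s$ comes from some $s_n\in S^n(H)(X\times\mathbb{A}^1)$. Pull $s_n$ back along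
\[
(X\times\mathbb{A}^1)\times\mathbb{A}^1\to X\times\mathbb{A}^1,\qquad(x,t,u)\mapsto(x,tu).
\]
The restrictions at $u=0$ and $u=1$ are $\mathrm{pr}^*0^*s_n$ and $s_n$, so these two sections agree in $S^{n+1}(H)(X\times\mathbb{A}^1)$. Hence $s=\mathrm{pr}^*0^*s$.
\end{proof}

\subsection{When $H$ is invariant}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
(a)$\Rightarrow$(b) is Theorem~\ref{thm:A}. For (b)$\Rightarrow$(a), if $H$ is invariant, then $\mathrm{id}_H$ is also universal, so $H\to F$ is an isomorphism by (1). For (b)$\Rightarrow$(c), the class of $P$ in $H(\mathbb{A}^1_K)$ is pulled back from $H(K)$ by Lemma~\ref{lem:limits}(1), so its restrictions $[P_0]$ and $[P_1]$ agree in $H(K)$, which is the set of isomorphism classes of torsors on $K$.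

For (c)$\Rightarrow$(b) we verify the hypotheses of Lemma~\ref{lem:criterion} for $T=H$. The proof of Theorem~\ref{thm:B} used (H2), which fails for $H^1$; condition (c) replaces it, at the price of working only over fields.

\emph{Generic injectivity.} Let $R\cong L\{t_1,\dots,t_n\}$, $n\ge1$, with $j$ and $r$ as in Lemma~\ref{lem:coord}. The map $r_*\colon H^1(R)\to H^1(L)$ is injective by Lemma~\ref{lem:hensel} and $r_*j_*=\mathrm{id}$, so $j_*$ is bijective. Let $\alpha,\beta\in H^1(L)$ be such that $\alpha_R$ and $\beta_R$ agree over $\operatorname{Frac}R$. Proposition~\ref{prop:spread} gives a torsor $c$ on $\mathbb{A}^1_V$ with $c|_R=\alpha_R$ and $c|_{t=1}=\beta_V$. Restrict $c$ to the fiber $\mathbb{A}^1_L$ over the closed point of $V$. At $t=1$ we get the image of $\beta_V$ under $V\to L$, which is $\beta$. The point $t=0$ of $\mathbb{A}^1_L$ is the composite of the closed point $\operatorname{Spec}L\to\operatorname{Spec}R$ with $\operatorname{Spec}R\to\mathbb{A}^1_V$, so there we get $r_*\alpha_R=\alpha$. By (c) for $K=L$, $\alpha=\beta$.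

\emph{The line over a field.} Let $s\in H(\mathbb{A}^1_K)$. By Proposition~\ref{prop:lift} and Lemma~\ref{lem:H1}, $s$ is the class of a torsor $P$ on $\mathbb{A}^1_K$. To compare the origin with the generic point, we make them the points $0$ and $1$ of a line over a larger field. Let $u$ be a variable and pull $P$ back along the morphism $\mathbb{A}^1_{K(u)}\to\mathbb{A}^1_K$ given by $K[t]\to K(u)[t]$, $t\mapsto ut$. The fiber at $0$ is $(P_0)_{K(u)}$. The fiber at $1$ is the pullback of $P$ along $K[t]\to K(u)$, $t\mapsto u$, which is the generic fiber of $P$. By (c) for $K(u)$ we get $P|_{K(t)}\cong(P_0)_{K(t)}$, that is, $s$ and $\mathrm{pr}^*0^*s$ agree in $H(K(t))$.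
\end{proof}

\begin{remark}
In Example~\ref{ex:AS}, condition (c) fails as strongly as possible. By Artin--Schreier theory every $\mathbb{Z}/p$-torsor over a field $K$ of characteristic $p$ is $x^p-x=\gamma$ for some $\gamma\in K$, and the torsor $x^p-x=t\gamma$ on $\mathbb{A}^1_K$ joins it to the trivial one. Since $H(K)\to F(K)$ is surjective and $F(\mathbb{A}^1_K)=F(K)$, the set $F(K)$ is a point for every finitely generated $K/k$. By the generic injectivity in Theorem~\ref{thm:A}, $\pi_0^{\mathbb{A}^1}(B_{gm}\mathbb{Z}/p)$ is a point.
\end{remark}

\subsection{Characteristic zero}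

We recall how torsors behave along a subgroup. Let $\Gamma$ be a smooth affine group over a field, $N\subset\Gamma$ a smooth closed normal subgroup, and $P$ a $\Gamma$-torsor on $T$. Then $P/N$ is a $\Gamma/N$-torsor on $T$ and $P\to P/N$ is an $N$-torsor. The preimage in $P$ of a section of $P/N$ is an $N$-torsor $Q\subset P$ on $T$, and if $Q$ is trivial, so is $P$. Iterating:
\begin{itemize}
\item[(D)] Let $T$ be affine with $\operatorname{Pic}T=0$, and suppose that $\Gamma$ has a chain of smooth closed subgroups $\Gamma=\Gamma_0\supset\dots\supset\Gamma_s=1$, each normal in the previous one with quotient $\mathbb{G}_a$ or $\mathbb{G}_m$. Then every $\Gamma$-torsor on $T$ is trivial, because $H^1_{et}(T;\mathbb{G}_a)=H^1(T,\mathcal{O})=0$ and $H^1_{et}(T;\mathbb{G}_m)=\operatorname{Pic}T=0$.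
\end{itemize}
Such a chain exists for a unipotent group over a field of characteristic $0$, which is an iterated extension of copies of $\mathbb{G}_a$, and for a connected solvable group over an algebraically closed field. We also use two theorems. By Steinberg's theorem, a torsor under a connected smooth affine group over a perfect field of cohomological dimension at most $1$ is trivial. By Raghunathan and Ramanathan \cite{RR}, for a connected reductive group over a field $K$ with separable closure $K_s$, a torsor on $\mathbb{A}^1_K$ that is trivial at the origin and trivial over $\mathbb{A}^1_{K_s}$ is trivial.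

\begin{proof}[Proof of Theorem~\ref{thm:C}(3) for $\operatorname{char}k=0$]
We verify (c). Let $P$ be a $G$-torsor on $\mathbb{A}^1_K$. The plan is to reduce to the hypotheses of \cite{RR}: trivial at the origin, reductive, connected, geometrically trivial.

\emph{Trivial at the origin.} Put $G'=\underline{\mathrm{Isom}}_G(P_0,P_0)$, a $K$-group that becomes isomorphic to $G$ over a finite separable extension, so it is smooth and affine. Composition makes $P'=\underline{\mathrm{Isom}}_G(P_0\times\mathbb{A}^1,P)$ a $G'$-torsor on $\mathbb{A}^1_K$. Its fiber $P'_0=G'$ is trivial, and $P'_1=\underline{\mathrm{Isom}}_G(P_0,P_1)$ is trivial if and only if $P_0\cong P_1$. So we must show that $P'_1$ is trivial.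

\emph{Reductive.} Let $N$ be the unipotent radical of $G'$, a normal subgroup defined over the perfect field $K$, and let $\Gamma=G'/N$, whose identity component $\Gamma^0$ is reductive. Put $P''=P'/N$, a $\Gamma$-torsor with $P''_0$ trivial. If $P''_1$ is trivial, then $P'_1$ contains an $N$-torsor over $K$, which is trivial by (D). So it suffices to show that $P''$ is trivial.

\emph{Connected.} The scheme $P''/\Gamma^0$ is a torsor under the finite \'etale group $\Gamma/\Gamma^0$, hence finite \'etale over $\mathbb{A}^1_K$. In characteristic $0$ the line $\mathbb{A}^1_{\bar K}$ is simply connected, so over $\bar K$ this cover is a disjoint union of copies of the line. Let $E$ be the finite \'etale $K$-scheme of its geometric connected components. The map $P''/\Gamma^0\to E\times_K\mathbb{A}^1_K$ is an isomorphism over $\bar K$, hence an isomorphism. A point of $P''_0(K)$ gives a point of $E(K)$, hence a section of $P''/\Gamma^0$. Its preimage is a $\Gamma^0$-torsor $Q\subset P''$ whose fiber $Q_0$ contains the chosen point and is trivial.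

\emph{Geometrically trivial.} The field $\bar K(t)$ is perfect of cohomological dimension at most $1$, so $Q_{\bar K}$ is generically trivial by Steinberg's theorem. Let $\mathcal{B}$ be a Borel subgroup of $\Gamma^0_{\bar K}$. The quotient $Q_{\bar K}/\mathcal{B}$ is \'etale-locally the product of $\mathbb{A}^1_{\bar K}$ with the projective variety $\Gamma^0_{\bar K}/\mathcal{B}$; it is a scheme because the anticanonical bundle of this variety is ample and equivariant, which makes descent effective, and it is proper over $\mathbb{A}^1_{\bar K}$. A generic section of $Q_{\bar K}$ gives a generic section of $Q_{\bar K}/\mathcal{B}$, which extends over the regular curve $\mathbb{A}^1_{\bar K}$ by the valuative criterion of properness. Its preimage in $Q_{\bar K}$ is a $\mathcal{B}$-torsor, trivial by (D) since $\mathcal{B}$ is connected solvable and $\operatorname{Pic}\mathbb{A}^1_{\bar K}=0$. So $Q_{\bar K}$ is trivial.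

As $\bar K=K_s$ in characteristic $0$, \cite{RR} shows that $Q$ is trivial, and then so is $P''$.
\end{proof}

\subsection{The group $PGL_p$ in characteristic $p$}

Example~\ref{ex:AS} concerns a disconnected group. Building a cyclic algebra on the same family of Artin--Schreier covers transfers it to a connected one. Recall that $PGL_p$ is the automorphism group scheme of the matrix algebra $M_p$. So an algebra $\mathcal{A}$ on $T$ that is \'etale-locally isomorphic to $M_p$, that is, an Azumaya algebra of degree $p$, defines the $PGL_p$-torsor of algebra isomorphisms $M_p\to\mathcal{A}$, which is trivial if and only if $\mathcal{A}\cong M_p$.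

\begin{proof}[Proof of Theorem~\ref{thm:C}(3) for $PGL_p$]
Let $K=k(\alpha,\beta)$ with $\alpha,\beta$ independent variables. Let $D=K[t][x]/(x^p-x-t\alpha)$, a finite \'etale $K[t]$-algebra of rank $p$ with the automorphism $\sigma(x)=x+1$ of order $p$. Let $\mathcal{A}=\bigoplus_{i=0}^{p-1}Dy^i$ with $yd=\sigma(d)y$ for $d\in D$ and $y^p=\beta$. Thus $\mathcal{A}$ is generated by $x,y$ with
\[
x^p-x=t\alpha,\qquad y^p=\beta,\qquad yx=(x+1)y,
\]
and it is free of rank $p^2$ over $K[t]$.

\emph{A root splits $\mathcal{A}$.} Let $C$ be a commutative $K[t]$-algebra containing $\xi$ with $\xi^p-\xi=t\alpha$. On $C^p$ with basis $e_0,\dots,e_{p-1}$ put $xe_i=(\xi+i)e_i$, $ye_i=e_{i-1}$ for $i\ge1$, and $ye_0=\beta e_{p-1}$. The eigenvalues $\xi+i$ are roots of $x^p-x-t\alpha$; going once around the cycle gives $y^p=\beta$; and $y$ lowers the eigenvalue of $x$ by $1$ (for $i=0$ because $p-1=-1$ in $C$), which is the relation $yx=(x+1)y$. The differences of the eigenvalues are units, so the diagonal matrix units are polynomials in $x$, and their products with powers of $y$ are the remaining matrix units up to the unit $\beta$. So $\mathcal{A}\otimes C\to M_p(C)$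 is a surjection of free modules of rank $p^2$, hence an isomorphism. Taking $C=D$ shows that $\mathcal{A}$ is an Azumaya algebra of degree $p$; let $P$ be its torsor. Taking $C=K$, $t=0$, $\xi=0$ shows that $P_0$ is trivial.

\emph{The fiber at $t=1$ is not split.} Let $v$ be the $\beta$-adic valuation of $K=k(\alpha)(\beta)$, with valuation ring $\mathcal{O}$ and residue field $k(\alpha)$. The polynomial $x^p-x-\alpha$ has no root in $k(\alpha)$ by Example~\ref{ex:AS}, and an Artin--Schreier polynomial without a root is irreducible. So $\mathcal{O}'=\mathcal{O}[x]/(x^p-x-\alpha)$ is finite free over $\mathcal{O}$ and $\mathcal{O}'/\beta$ is a field; hence $\mathcal{O}'$ is a discrete valuation ring with uniformizer $\beta$, and $D_1=K[x]/(x^p-x-\alpha)$ is its fraction field. The valuation $w$ of $\mathcal{O}'$ extends $v$ and is $\sigma$-invariant, so $v(\operatorname{N}(c))=\sum_iw(\sigma^ic)=p\,w(c)$ for $c\in D_1^\times$, where $\operatorname{N}$ is the norm of $D_1/K$. Since $v(\beta)=1$, the element $\beta$ is not a norm. Suppose that $\mathcal{A}_1\cong M_p(K)$. Then $K^p$ is a one-dimensional $D_1$-vector space $D_1e$, and $ye=ce$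 with $c\in D_1$. The rule $yd=\sigma(d)y$ gives $y^pe=\sigma^{p-1}(c)\cdots\sigma(c)\,c\,e$, so $\beta=\operatorname{N}(c)$, a contradiction. Hence $P_1$ is not trivial, and (c) fails.
\end{proof}

Thus $\mathcal{H}^1_{et}(PGL_p)\to\pi_0^{\mathbb{A}^1}(B_{gm}PGL_p)$ is not an isomorphism in characteristic $p$, although its target is $\mathbb{A}^1$-invariant by Theorem~\ref{thm:A}.

\begin{thebibliography}{EGA IV}

\bibitem[EGA IV]{EGA} EGA IV.

\bibitem[Mo]{Morel} Morel, \emph{$\mathbb{A}^1$-Algebraic topology over a field}, \texttt{http://www.mathematik.uni-muenchen.de/\textasciitilde{}morel/Prepublications/A1TopologyLNM.pdf}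

\bibitem[MV]{MV} Morel and Voevodsky, \emph{$\mathbb{A}^1$-homotopy theory of schemes}, Publ. IHES 90.

\bibitem[RR]{RR} Raghunathan and Ramanathan, \emph{Principal bundles on the affine line}, Proc. Indian Acad. Sci. Math. Sci. 93 (1984).

\end{thebibliography}
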